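# Translate games on the lattice: a blocking threshold that ignores the diameter

## 1. Two squares, rows, dilations and long lists

Two players alternately claim squares of the infinite chessboard. A list of $k$ finite patterns is fixed, and whoever first owns a translated copy of one of them wins. Suppose every pattern on the list has many squares. Can the second player stop the first, with "many" depending only on $k$ and not on how far the patterns are spread out?

The answer one would first guess is yes. A pattern whose squares lie far apart does not look easier to complete than a compact one. Here are the precise terms, and then some tests of the guess.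

**Definition (the game).** A pair $(X,H)$ with $H\subset 2^X$ is a hypergraph, and the members of $H$ are its edges. In the $(p,q,H)$ game, players I and II alternately select $p$ and $q$ previously unselected elements of $X$ per turn, respectively, with I moving first. The first player who has selected all elements of some $A\in H$ wins. Now let $X=\mathbb Z^2$ be the set of squares, let $P_1,\dots,P_k$ be finite nonempty sets of squares, not necessarily connected, let $n_i=|P_i|$, and let $d(P_i)$ be the Euclidean diameter of $P_i$. With $\mathcal P=(P_1,\dots,P_k)$, the game $A(p,q;\mathcal P)$ is the $(p,q,H)$ game in which $H$ consists of all translates of $P_1,\dots,P_k$. Put $n=\min_i n_i$ and $d=\max_i d(P_i)$.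

The question, from "Generalized Harary Games" (https://core.ac.uk/download/147062065.pdf), is the following.

**Conjecture.** There is a function $f(k)$ depending only on $k$ such that, if $n\ge f(k)$, then II can prevent I from winning $A(1,1;\mathcal P)$.

A result that may be quoted there says that $n\ge 50\log_2 d+25\log_2k+25$ suffices. We shall not use it. The point is to remove $d$.

*One square, two squares.* If some pattern has one square, I wins at once. If $k=1$ and $P=\{a,b\}$ with $v=b-a\neq0$, then I takes a square $x$. Both $\{x,x+v\}$ and $\{x-v,x\}$ are translates of $P$, II can take only one of $x+v$, $x-v$, and I takes the other. So I wins with every two-square pattern, near or far.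

*A row of three.* If $k=1$ and $P$ is a horizontal row of three squares, II blocks. Pair $(2a,b)$ with $(2a+1,b)$ for all $a,b$; whenever I takes a square, II takes its partner (or any square, if the partner is taken). Every three consecutive squares of a row contain a whole pair, and I never owns both squares of a pair.

*Dilations.* Suppose II can prevent I from ever occupying a translate of a $P_i$ in the $(1,1)$ game. Then the same holds for the patterns $NP_1,\dots,NP_k$, for every $N\ge1$. Each translate of $NP_i$ lies in one residue class modulo $N$, each class is a copy of $\mathbb Z^2$ in which these translates become translates of $P_i$, and II answers in the class in which I just played. So the diameter can be multiplied by $N$ at no cost to II.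

These tests support the guess. The length $k$ of the list, on the other hand, does matter.

**Proposition 1.** Any $f$ valid in the Conjecture satisfies $f(k)>\lfloor\frac12\log_2k\rfloor$ for all $k\ge4$.

*Proof.* Let $n=\lfloor\frac12\log_2k\rfloor\ge1$, let $S$ be a row of $2n-1$ squares, and let $\mathcal P$ list all $n$-subsets of $S$. There are $\binom{2n-1}{n}\le4^n\le k$ of them; repeat entries to reach length $k$. In his first $n$ moves I always plays in $S$. This is possible, because before his $n$-th move at most $2n-2$ squares are taken. After that move he owns an $n$-subset of $S$, while II has made only $n-1$ moves and has completed nothing. So I wins with all patterns of size $n$, hence $n<f(k)$. $\square$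

The guess turns out to be right, and $p=q=1$ can be relaxed to $p\le q$.

**Theorem 2.** Let $1\le p\le q$, $k\ge1$, and let $m\ge2$ be any integer with
$$\sqrt m\ \ge\ 2^{15}k^{3/2}\,p\,\log_2 m. \tag{1}$$
Put $L=m^5$. If $n\ge(2L+1)^m$, then II can prevent I from ever fully occupying a translate of any $P_i$, hence from winning $A(p,q;\mathcal P)$.

Since $\sqrt m/\log_2m\to\infty$, such an $m=m(k,p)$ exists. With $p=q=1$ this proves the Conjecture with $f(k)=(2m^5+1)^m$, $m=m(k,1)$. Section 10 improves this to a bound polynomial in $k$, and Section 11 shows what happens for $p>q$.

From now on I is called Maker and II is called Breaker. "Blank" means unselected, $\log$ means $\log_2$, $[k]=\{1,\dots,k\}$, and $G=\mathbb Z^2$. Of $G$ we use only that it is an infinite torsion-free abelian group. In small examples I often write integers; think of them as squares of one row. Condition (1), with $\log m\ge1$, gives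
$$m\ge 2^{30}k^3p^2(\log m)^2,\qquad m\ge2^{30},\qquad kp\le m/2^{30}. \tag{2}$$

## 2. Where pairings and square boxes stop

**Pairings.** The row of three suggests pairing strategies: pairwise disjoint two-element sets such that every translate contains one of them. For many patterns no such pairing exists, however large the pattern is. Let $P$ be a finite set, $|P|\ge 2$, in which all differences $x-y$ ($x\ne y$ in $P$) are distinct, for instance $\{(2^i,0):1\le i\le n\}$. If $t+x_a=t'+x_b$ and $t+x_c=t'+x_d$ with $a\ne c$, then $x_a-x_c=x_b-x_d$, so $a=b$ and $t=t'$. Thus distinct translates share at most one point, and a pair lies in at most one translate. After a translation, $P\subset[0,D)^2$. The $M^2$ translates $t+P$ with $t\in[0,M)^2$ lie in $[0,M+D)^2$ and would need $M^2$ different disjoint pairs there, so $2M^2\le(M+D)^2$. This is false for $M\ge3D$.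

**Square boxes and a potential.** The next tool is the Erdős–Selfridge criterion: in the $(1,1)$ game on a finite family $\mathcal F$ with $\sum_{F\in\mathcal F}2^{-|F|}<\frac12$, Breaker, moving second, can stop Maker from occupying a member of $\mathcal F$. Our board is infinite and so is the sum, so one cuts the board up. Take $p=q=1$, let $D=\lceil d\rceil+1$, and cut $\mathbb Z^2$ into $D\times D$ boxes. A translate has width at most $d<D$ in each coordinate, so it meets at most four boxes, and one of them contains at least $n/4$ of its points. Assign to each translate such a box and its part there. Breaker replies in the box where Maker just played. For a given box and a given $i$, the translates $t+P_i$ meeting the box number at most $(3D)^2$: a fixed point of $t+P_i$ is within $d$ of the box in each coordinate, and $D+2\lceil d\rceil\le3D$. So Breaker succeeds if $9kD^2\,2^{-n/4}<\frac12$.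

This is a correct argument, and it needs $n>4\log(18kD^2)$. It stops at the count $9kD^2$. If $d\to\infty$ with $n$ fixed, the sum is no longer small. Smaller boxes do not help: if $P=\{(N^j,0):1\le j\le n\}$ and $N$ is large, a box of side less than $N$ contains at most one point of any translate.

What is needed is a partition into finite pieces such that a fixed proportion of each translate falls in one piece, while the size of a piece depends on the number of points and not on the distances. Such pieces have to be built from $P$ itself.

## 3. Three standard tools

**Local lemma (symmetric Lovász Local Lemma).** If finitely many events each have probability at most $\pi$, each is mutually independent of all but at most $\Delta$ of the others, and $e\pi(\Delta+1)\le1$, then with positive probability none of them occurs.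

We apply it to events determined by independent random variables. Such an event is mutually independent of all the events that share no variable with it.

**Chernoff bound.** If $Y$ is binomial with mean $\mu$, then $\Pr(Y<\mu/2)\le e^{-\mu/8}$.

**Compactness.** Suppose each of a set of variables takes values in a finite set, each of a set of requirements involves only finitely many variables, and every finite set of requirements can be met simultaneously. Then all requirements can be met simultaneously. Indeed, the product of the finite value sets is compact by Tychonoff's theorem, each requirement defines a closed set, and these closed sets have the finite intersection property.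

## 4. Dissociated subsets

**Definition (dissociated).** A finite set $\{x_1,\dots,x_r\}\subset G$ is $L$-dissociated if $\sum c_jx_j=0$ with $c_j\in\mathbb Z$, $|c_j|\le L$, forces all $c_j=0$.

For example, $\{1,2,3\}$ is not $1$-dissociated, since $1+2-3=0$. The set $\{1,5,25\}$ is $2$-dissociated: in $c_1+5c_2+25c_3=0$ with $|c_j|\le2$ we get $5\mid c_1$, so $c_1=0$, then $5\mid c_2$, and so on. The definition bounds the coefficients, so it is a local substitute for linear independence. True independence is out of reach, as any three vectors of $\mathbb Z^2$ satisfy a nontrivial integer relation.

**Lemma 3.** Every $P\subset G$ with $|P|\ge(2L+1)^m$ has an $L$-dissociated subset of size $m$.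

*Proof.* We enlarge greedily, starting from the empty set. Let $X=\{x_1,\dots,x_j\}\subset P$ be $L$-dissociated with $j<m$, and call $y\in P$ useless if $y\in X$ or $X\cup\{y\}$ is not $L$-dissociated. A useless $y$ satisfies $cy=\sum c_ix_i$ with $1\le c\le L$ and $|c_i|\le L$. If $y\in X$, take $c=1$. Otherwise there is a nontrivial relation on $X\cup\{y\}$; the coefficient of $y$ is nonzero because $X$ is dissociated, and we change signs if necessary. As $G$ is torsion-free, $cy=cy'$ implies $y=y'$, so $(c,c_1,\dots,c_j)$ determines $y$. Hence there are at most $L(2L+1)^j<(2L+1)^m$ useless $y$, and $X$ can be enlarged. $\square$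

**Reduction.** Under the hypothesis of Theorem 2 we replace each $P_i$ by an $L$-dissociated subset of size $m$, still called $P_i$. If Maker never occupies a translate of a smaller set, he never occupies one of the original. Recall $L=m^5\geq 2$.

**Lemma 4 (linearity).** If $P$ is $L$-dissociated with $L\ge2$ and $t\ne t'$, then $|(t+P)\cap(t'+P)|\le1$. Each point of $G$ lies in exactly $|P|$ translates of $P$.

*Proof.* Otherwise $t+x_a=t'+x_b$ and $t+x_c=t'+x_d$ with $a\ne c$; also $a\ne b$, since $t\ne t'$. Subtracting, $x_a-x_b-x_c+x_d=0$. After collecting terms, all coefficients have modulus at most $2\le L$, and $x_a$ has coefficient $1$ or $2$ (the latter if $d=a$), because neither $b$ nor $c$ equals $a$. This contradicts dissociation. For the second statement, $y\in t+P$ means $t=y-x$ for some $x\in P$. $\square$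

## 5. Boxes spanned by the pattern

**A model case.** Suppose for a moment that $G=\mathbb Z^m$ and $P=\{e_1,\dots,e_m\}$ is the standard basis. The natural pieces are the cubes of side $L$ of a grid. The point $t+e_j$ lies in the cube of $t$ unless the $j$-th coordinate of $t$ within the cube is $L-1$. One grid is not enough: if all coordinates of $t$ within its cube are $L-1$, the points $t+e_1,\dots,t+e_m$ lie in $m$ different cubes. But take the four grids shifted by $a(1,\dots,1)$, $a=0,1,2,3$, with $L\ge4$. For each $j$ at most one $a$ has $t_j-a\equiv L-1 \pmod L$. Summing over $a$, some grid has at most $m/4$ such coordinates, and then at least $3m/4$ points of $t+P$ lie in one cube. A cube has $L^m$ points, and distance plays no role.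

In $\mathbb Z^2$ with $m\ge3$ this breaks at one point. The $x_j$ satisfy some integer relation, possibly with large coefficients, so an element does not determine its "coordinates", and there is no global grid. Coordinates exist only locally, with coefficients up to $L$. So we let each point choose its piece by a rule that looks only locally.

**Lemma 5.** Let $P=\{x_1,\dots,x_m\}$ be $L$-dissociated, where $L=m^5$, and $Q=\{\sum u_jx_j:0\le u_j\le L-1\}$. There are maps $c_1,\dots,c_{16}:G\to G$ with $c_a(y)\in y-Q$ such that for every $t\in G$ there are $a$ and $z$ with $|\{j:c_a(t+x_j)=z\}|\ge m/2$.

Each map cuts $G$ into the pieces $\{y:c_a(y)=z\}\subset z+Q$, of size at most $|Q|=L^m$.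

*Proof.* **Step 1: the random rule.** This step defines the maps. Take independent uniform $\rho_a(z)\in[0,1]$ for $1\le a\le16$ and for those finitely many $z$ needed for a given finite set of $t$'s. Let $c_a(y)$ be the element $z$ of the finite set $y-Q$ minimizing $\rho_a(z)$; ties have probability $0$. Say that $z$ *sees* $y$ if $y-z\in Q$. So $c_a(y)$ is the element of lowest label among those that see $y$.

**Step 2: who sees what.** We fix $t$ and list the elements that see some point of $t+P$. If $z$ sees some $t+x_i$, then $t-z=\sum u_jx_j$ with $u_j\in[-1,L-1]$ and at most one $u_j=-1$. Two such representations of one element have coefficient differences of modulus at most $L$, so the representation is unique. Given this $u$, the element $z$ sees $t+x_i$ iff $\sum_ju_jx_j+x_i=\sum_jv_jx_j$ for some $v\in[0,L-1]^m$. The coefficient differences are $u_j-v_j\in[-L,L-1]$ for $j\ne i$ and $u_i+1-v_i\in[-(L-1),L]$, again of modulus at most $L$. So $z$ sees $t+x_i$ iff $u+e_i\in[0,L-1]^m$. There are thus two kinds of $z$ to consider: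

* *inner* $z$: $u\in[0,L-1]^m$. There are $L^m$ of them, and $z$ sees $t+x_i$ exactly for those $i$ with $u_i\le L-2$;
* *outer* $z$: exactly one coordinate $u_i=-1$, the others in $[0,L-1]$. There are $b\le mL^{m-1}$ of them, and $z$ sees at most the one point $t+x_i$.

No other $z$ sees any point of $t+P$.

A tiny example of this bookkeeping has $m=2$, $P=\{1,5\}$ (which is $2$-dissociated), $L=2$, $Q=\{0,1,5,6\}$, $t=0$. The inner elements are $0,-1,-5,-6$, which see respectively both points, only $5$, only $1$, and nothing. The outer ones are $1,-4$, which see only $1$, and $5,4$, which see only $5$.

**Step 3: one $t$, one map.** We bound the probability that $c_a$ scatters $t+P$. Call an inner $z$ *good* if at most $m/4$ of its $u_i$ equal $L-1$, otherwise *bad*. Choosing the set of coordinates equal to $L-1$ and then the others, we get at most $2^mL^{3m/4}$ bad elements. So the number $g$ of good ones satisfies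
$$g\ge L^m\big(1-2^mm^{-5m/4}\big)\ge L^m/2 .$$
Order elements by increasing $\rho_a$. Suppose that no bad element precedes all good ones, and fewer than $m/4$ outer elements precede all good ones. Let $z^*$ be the first good element. It sees at least $3m/4$ of the points $t+x_i$. Any element that precedes it and sees a point of $t+P$ is outer; there are fewer than $m/4$ of these, and each sees at most one point. So $z^*$ is the first element seeing $t+x_i$ for at least $m/2$ indices $i$, that is, $c_a(t+x_i)=z^*$ for these.

The supposition fails in two ways. If a bad element precedes all good ones, the minimizer among all $L^m$ inner elements is bad, which has probability at most $2^mL^{3m/4}/L^m$. If at least $m/4$, hence at least $h=\lceil m/4\rceil$, outer elements precede all good ones, then the first $h$ among the $b+g$ outer and good elements are all outer. This has probability $\prod_{j<h}\frac{b-j}{b+g-j}\le(b/g)^h$ if $b\ge h$, and $0$ otherwise. With $b/g\le 2m/L=2m^{-4}$, the total failure probability is at most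
$$2^mm^{-5m/4}+(2m^{-4})^{m/4}\le2^{m+1}m^{-m}\le m^{-3m/4},$$
where the last inequality is $2^{m+1}\le m^{m/4}$, clear for $m\ge2^{30}$.

**Step 4: all $t$ at once.** One map would not do: the dependency degree below is about $m^{10m}$, far more than $m^{3m/4}$. Hence sixteen independent maps. Let $F_t$ be the event that for no $a\le16$ is there a $z$ with $|\{i:c_a(t+x_i)=z\}|\ge m/2$. By independence over $a$, $\Pr(F_t)\le m^{-12m}$. The event $F_t$ depends only on the $\rho_a(z)$ with $z\in t+P-Q$, a set of size at most $mL^m$. If $F_t$ and $F_{t'}$ share a variable, then $t'-t$ is a difference of two elements of $P-Q$, so $F_t$ shares variables with at most $(mL^m)^2=m^{10m+2}$ other $F_{t'}$. Since $e\,m^{-12m}(m^{10m+2}+1)\le1$, the local lemma gives, for every finite set of $t$'s, suitable values $c_a(y)\in y-Q$ (we may also avoid the ties, which have probability $0$). The requirement for one $t$ involves only the $16m$ values $c_a(t+x_i)$, and each ranges over a finite set. Compactness gives maps that work for all $t$. $\square$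

Apply Lemma 5 to every $P_i$, obtaining sets $Q_i$ and maps $c_{i,a}$. For each $(i,t)$ fix $a(i,t)\in[16]$, $z(i,t)$ and a set $\Gamma(i,t)\subset t+P_i$ of $\lceil m/2\rceil$ points $y$ with $c_{i,a(i,t)}(y)=z(i,t)$.

## 6. Coloring points to make the boards disjoint

There are now $16k$ partitions, and a square lies in one piece of each. If all pieces were boards, one move of Maker could demand $16k$ replies. So each square is assigned to only one of the $16k$ partitions. The sets $\Gamma(i,t)$ lose a factor of order $k$, which we can afford.

**Lemma 6.** Let $s=\lceil m/(64k)\rceil$. There is $\chi:G\to[k]\times[16]$ such that for all $(i,t)$ at least $s$ points $y\in\Gamma(i,t)$ have $\chi(y)=(i,a(i,t))$.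

*Proof.* Color uniformly and independently. For given $(i,t)$ the number of such points is binomial with mean $\mu=\lceil m/2\rceil/(16k)\ge m/(32k)$. By Chernoff it is less than $\mu/2$ with probability at most $e^{-\mu/8}\le e^{-m/(256k)}$. If it is at least $\mu/2\ge m/(64k)$ then, being an integer, it is at least $s$. The event for $(i,t)$ depends on the colors of at most $m$ points, each lying in $km$ sets $t'+P_{i'}$, so it shares variables with at most $km^2$ others. By (2),
$$\frac m{256k}\ge2^{22}(\log m)^2\ge1+\ln(km^2+1),$$
since $km^2+1\le m^4$. So $e\cdot e^{-m/(256k)}(km^2+1)\le1$, and the local lemma applies to finite subfamilies. Compactness finishes the proof. $\square$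

**Boards.** Choose $S(i,t)\subset\{y\in\Gamma(i,t):\chi(y)=(i,a(i,t))\}$ with $|S(i,t)|=s$, and put
$$V_{i,a,z}=\{y:\chi(y)=(i,a),\ c_{i,a}(y)=z\},\qquad H_{i,a,z}=\{S(i,t):a(i,t)=a,\ z(i,t)=z\}.$$
The boards $V_{i,a,z}$ partition $G$: the point $y$ lies on the board given by $(i,a)=\chi(y)$ and $z=c_{i,a}(y)$ and on no other. Since $z\in y-Q_i$ there, $V_{i,a,z}\subset z+Q_i$ is finite. Every $S(i,t)$ is an edge on exactly one board. All edges on one board come from the same $i$. By Lemma 4 each $H_{i,a,z}$ is $s$-uniform, *linear* (distinct edges meet in at most one point), and has maximum degree at most $m$. Counting through points, it has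
$$N\le m|Q_i|=m^{5m+1} \tag{3}$$
edges. None of these numbers involves the diameter. It remains to play well on one board.

## 7. A potential that tolerates retired points

On one board the Erdős–Selfridge criterion for $p=1$ would need $N2^{-s}<\frac12$. But $s\le m$, while the bound (3) has $\log N$ up to $(5m+1)\log m$. So with the bounds we have, the criterion cannot be applied to the edges themselves. It can be applied to much larger sets, built from many edges, and this will be enough once we know how to use it. The potential then has to survive some interference: points that are taken out of its responsibility during play. The next lemma provides this, for general $p$.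

**Lemma 7.** Let $\mathcal F$ be a finite family of nonempty subsets of a finite set $V$ with $\sum_{F\in\mathcal F}2^{-|F|/p}<\frac12$. Initially all points are active and blank. In each round Maker picks, one at a time, between $1$ and $p$ active blank points, and then Breaker picks one active blank point (if there is one) by the rule below. At arbitrary moments blank points may be made inactive forever, additional blank points may be given to Breaker, and Maker may pick inactive blank points (this does not count as a pick of the round). Then Breaker can ensure that no $F\in\mathcal F$ ever consists entirely of points that Maker picked while they were active.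

*Proof.* **Step 1: the potential and the rule.** Let $\lambda=2^{1/p}$. Call $F$ alive if it has no Breaker point and no point that has been made inactive. Let $b(F)$ be the number of blank points of $F$, and put
$$\Phi=\sum_{F\text{ alive}}\lambda^{-b(F)},\qquad \omega(x)=\sum_{F\ni x,\ F\text{ alive}}\lambda^{-b(F)} .$$
Breaker's rule is to pick an active blank $y$ maximizing $\omega$. For instance, let $p=1$, $\mathcal F=\{\{1,2,3\},\{3,4,5\}\}$, with initial $\Phi=\frac14$. If Maker picks $1$, then $\Phi=\frac14+\frac18=\frac38=\omega(3)$. Breaker picks $3$ and $\Phi=0$.

**Step 2: $\Phi<1$ at all times.** Here we follow $\Phi$ through the game. Deactivations and extra Breaker points only kill sets, so they only lower $\Phi$ and all $\omega(x)$. Maker's picks of inactive points change nothing, since a set containing such a point is not alive. An active pick of $x$ multiplies by $\lambda$ the terms of the alive sets containing $x$. So it raises $\Phi$ by $(\lambda-1)\omega(x)$, with $\omega(x)$ taken before the pick, and multiplies $\Phi$ and every $\omega$ by at most $\lambda$.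

Initially $\Phi<\frac12$. In the first round Maker's at most $p$ active picks multiply $\Phi$ by at most $\lambda^p=2$, so $\Phi<1$ until Breaker's first pick by the rule.

Now let $\Phi'<1$ be the value of $\Phi$ just before a pick $y$ of Breaker by the rule, and take $\omega(y)$ at that moment. The pick lowers $\Phi$ to $\Phi'-\omega(y)$. Afterwards every active blank $x$ has $\omega(x)\le\omega(y)$, by the choice of $y$. In the next round, just before Maker's $l$-th active pick $x_l$ we have $\omega(x_l)\le\lambda^{l-1}\omega(y)$. So after $l\le p$ active picks
$$\Phi\le\Phi'-\omega(y)+(\lambda-1)(1+\lambda+\dots+\lambda^{l-1})\,\omega(y)=\Phi'+(\lambda^l-2)\,\omega(y)\le\Phi'<1 .$$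
In particular $\Phi<1$ just before Breaker's next pick, and the argument repeats. If Breaker finds no active blank point, Maker makes no further active picks and $\Phi$ does not rise again.

**Step 3: conclusion.** This step turns the bound into the statement. A set consisting entirely of points Maker picked while active is alive, since only blank points are made inactive. It contributes $\lambda^0=1$ to $\Phi$, which contradicts $\Phi<1$. $\square$

## 8. Dangerous edges and their reserves

Suppose that as soon as Maker owns all but about $u$ points of an edge $D$, Breaker sets aside the remaining blank points of $D$ as a reserve $D^*$. If Maker later plays in $D^*$, Breaker answers in $D^*$. One answer kills $D$, as long as $D^*$ has more than $p$ points, so that it cannot be filled in one turn. The danger is that an edge $A$ loses many of its points to the reserves of other edges, so that its own reserve comes out too small, or it never gets one. But $H$ is linear, so a reserve $D^*$ contains at most one point of $A$. If $A$ loses $w$ points, there are $w$ different edges meeting $A$, each almost full of Maker's points. Their union has about $ws$ points. With $w\approx\sqrt s$ this is about $s^{3/2}\approx (m/64k)^{3/2}$, and (1) makes this larger than a multiple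 of $p\,m\log m$. Against such large sets Lemma 7 works.

**Lemma 8.** Let $H=H_{i,a,z}$ on $V=V_{i,a,z}$. Suppose that in each turn in which Maker picks $j$ points of $V$ ($1\le j\le p$), Breaker may reply with up to $j$ points of $V$ (Breaker may also receive extra points at any time). Then Breaker can ensure that Maker never occupies an edge of $H$.

*Proof.* **Step 1: the family of large sets.** We define $\mathcal F$ and check the hypothesis of Lemma 7. Put $w=\lfloor\sqrt s\rfloor$ and $u=w+p$. Let $\mathcal F$ be the family of all unions $M_1\cup\dots\cup M_w$ such that, for some $A\in H$, there are distinct edges $D_1,\dots,D_w\in H\setminus\{A\}$ meeting $A$ with $M_j\subset D_j$, $|M_j|=s-u$.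

By (1), $\sqrt s\ge\sqrt m/(8\sqrt k)\ge16p\log m$. Hence $p\le\sqrt s$, $u\le2\sqrt s$, and $s-u\ge1$. Two of the $M_j$ share at most one point by linearity, so
$$|M_1\cup\dots\cup M_w|\ge w(s-u)-\tbinom w2\ge w(s-2.5\sqrt s)\ge ws/2 .$$
To count $\mathcal F$: there are at most $N$ choices of $A$; for each $j$ at most $sm$ edges meet $A$; and $M_j$ is $D_j$ without $u$ points. So $|\mathcal F|\le N(sm)^w\binom su^w\le N(sm)^ws^{uw}$. As $s\le m$ and $u\le2\sqrt s$,
$$\log\sum_{F\in\mathcal F}2^{-|F|/p}\le\log N+w\Big(2\log m+2\sqrt s\log m-\frac s{2p}\Big).$$
From $\sqrt s\ge16p\log m$ we get $2\sqrt s\log m\le s/(8p)$ and $2\log m\le s/(8p)$, so the bracket is at most $-s/(4p)$. Also $w\ge\sqrt s/2$, and $\log N\le(5m+1)\log m\le6m\log m$ by (3). Therefore the logarithm is at most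
$$6m\log m-\frac{s^{3/2}}{8p}.$$
By (1), $s^{3/2}\ge m^{3/2}/(512k^{3/2})\ge64\,p\,m\log m$. So the logarithm is at most $-2m\log m<-1$, and the sum is less than $\frac12$.

**Step 2: the strategy.** Here is the bookkeeping and Breaker's reply. At each time $V$ is split into an emergency set $E$ (initially $\emptyset$) and the active part $V\setminus E$. Only blank points are ever moved to $E$, so a point picked while active stays outside $E$, and Maker's points outside $E$ are exactly those he picked while active. Handle Maker's picks one at a time. Immediately after Maker picks an active point $x$, every edge $A\ni x$ which now has exactly $s-u$ Maker points in $V\setminus E$ and no Breaker point in $V\setminus E$, and is not yet dangerous, is declared *dangerous*. Let $A^*$ be the set of blank points of $A$ in $V\setminus E$ at that moment. All these $A^*$ are moved to $E$ (made inactive).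

All sets $A^*$ ever created are pairwise disjoint, and $E$ is their union. Indeed, edges becoming dangerous at the same moment share $x$, so by linearity they meet nowhere else, and $x$ is not blank; and later sets $A^*$ avoid the earlier $E$.

After Maker's turn Breaker replies as follows.

1. For each dangerous $D$ such that $D^*$ received a Maker pick in this turn and contains no Breaker point, pick a blank point of $D^*$.
2. If Maker picked at least one active point in this turn, pick an active blank point (if any) by the rule of Lemma 7 for $\mathcal F$.

These are at most $j$ picks. A point of $D^*$ can be picked only after $D^*$ was formed if it is to count as a pick in $D^*$, because $D^*$ was blank when formed; so such a pick is inactive. The sets $D^*$ are disjoint, so replies 1 are at most as many as the inactive picks of the turn. Reply 2 is a single pick and is made only if there was an active pick. Extra Breaker points are harmless: they count as Breaker points where they lie. The rounds of Lemma 7 are the turns in which Maker picks at least one active point. Replies 1 and extra points are additional points for Breaker there, and moves to $E$ are deactivations. So the conclusion of Lemma 7 holds at all times.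

**Step 3: few points of an edge go to other reserves.** This is where the large sets are used. For an edge $A$ let $E_A=\bigcup\{D^*:D\ne A\text{ dangerous}\}$. I claim
$$|A\cap E_A|\le w-1\quad\text{for every edge }A\text{, at all times}. \tag{4}$$
Each $D^*$ with $D\ne A$ meets $A$ in at most one point. If (4) failed, there would be $w$ distinct dangerous edges $D_j\ne A$ meeting $A$. When $D_j$ became dangerous, Maker had $s-u$ points of it in $V\setminus E$, all picked while active. The union of these sets is a member of $\mathcal F$ consisting of points Maker picked while active, contradicting Lemma 7.

**Step 4: reserves are large.** We show $|A^*|\ge p+1$ for each dangerous $A$. When $A$ becomes dangerous it has exactly $s-u$ Maker points and no Breaker point in $V\setminus E$. Just before $A^*$ is formed, $A$ itself is not yet dangerous, so its points in $E$ lie in $E_A$ and number at most $w-1$ by (4). Sets moved at the same moment miss $A$. All other points of $A$ form $A^*$, so $|A^*|\ge s-(s-u)-(w-1)=u-(w-1)=p+1$.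

**Step 5: reply 1 is always possible.** We show this together with the invariant that after each reply of Breaker every $D^*$ containing a Maker point contains a Breaker point. Suppose $D^*$ was hit in this turn and has no Breaker point. By the invariant after the previous reply (or because $D^*$ was formed, blank, only in this turn), all Maker points of $D^*$ were picked in the current turn. They are at most $p<|D^*|$, so a blank point remains. Since the sets $D^*$ are disjoint, a reply in one of them does not use a point of another. After the replies the invariant holds again, and extra Breaker points do not disturb it.

**Step 6: no edge is occupied.** We combine the claims. Suppose that at some moment, possibly in the middle of a turn, Maker occupies all of $A\in H$.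

If $A$ is dangerous, all of the at least $p+1$ points of $A^*$ are Maker's. At most $p$ of them come from the latest turn, so one was picked in an earlier turn, and after Breaker's reply to that turn $A^*$ contained a Breaker point by Step 5. Contradiction.

If $A$ is not dangerous, consider the number of Maker points of $A$ in $V\setminus E$. It starts at $0$, rises by at most one per pick, and never falls, since only blank points move to $E$. Also $A$ never had a Breaker point. Had the number ever reached $s-u\ge1$, then $A$ would have been declared dangerous at that moment. So $A$ has fewer than $s-u$ points in $V\setminus E$, hence more than $u>w-1$ points in $E$. As $A$ is not dangerous, $A\cap E=A\cap E_A$, contradicting (4). $\square$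

## 9. Playing on all boards at once

*Proof of Theorem 2.* After each turn of I, who picks $p$ squares, II replies on every board $V_{i,a,z}$ in which I has just picked $j\ge1$ squares, by at most $j$ squares according to Lemma 8. The boards are disjoint, so this uses at most $p\le q$ squares. II spends the remaining picks on arbitrary blank squares, which are extra Breaker points on their boards. By Lemma 8, whose conclusion also holds in the middle of I's turns, I never occupies any $S(i,t)$. As $S(i,t)\subset t+P_i$, I never occupies a translate of any $P_i$. $\blacksquare$

Thus the Conjecture is true.

## 10. Patterns of low rank and a polynomial bound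

The value $(2L+1)^m$ in Theorem 2 came only from Lemma 3, which had to produce a dissociated set of size $m$. A smaller pattern may not contain one. Take the row $\{1,\dots,m^9\}$, with $L=m^5$. If $\{x_1,x_2,x_3\}$ in it were $L$-dissociated, the $(L+1)^3$ sums $\sum u_jx_j$ with $0\le u_j\le L$ would be distinct integers in $[0,3m^{14}]$, but $(m^5+1)^3>3m^{14}+1$. So its dissociated subsets have at most two elements. Such patterns have a different virtue: they sit in a set described by few generators. There one can keep all points of the translate on one piece, and then the plain potential suffices.

**Theorem 9.** Let $1\le p\le q$, let $m$ satisfy (1) and let $n\ge m^9$. Then II can prevent I from ever occupying a translate of a $P_i$. One may take $m=O(k^3p^2\log^2(2kp))$. In particular the Conjecture holds with $f(k)=O\big(k^{27}\log^{18}(2k)\big)$. The same holds with $\mathbb Z^2$ replaced by any infinite torsion-free abelian group (e.g. $\mathbb Z^D$, with constants independent of $D$). If lattice rotations and reflections of the $P_i$ are also allowed in the plane, replace $k$ by $8k$.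

*Proof.* **Step 1: choice of $m$.** We exhibit an $m$ of the stated size. With $A=2^{15}k^{3/2}p$ take $m=\lceil64A^2(\log A)^2\rceil$. Then $m\le128A^2(\log A)^2$, so $\log m\le2\log A+2\log\log A+7\le5\log A$, because $\log A\ge15$ gives $2\log\log A+7\le3\log A$. So $A\log m\le5A\log A\le\sqrt m$, which is (1). Since $\log A=O(\log(2kp))$, this $m$ is $O(k^3p^2\log^2(2kp))$, and for $p=1$ we get $m^9=O(k^{27}\log^{18}(2k))$.

**Step 2: two kinds of patterns.** We reduce each pattern to a convenient subset. Let $L=m^5$. If $P_i$ has an $L$-dissociated $m$-subset, call it *high-rank*, replace it by such a subset, and use Lemma 5 to obtain $16$ maps $c_{i,a}$ and sets $\Gamma(i,t)$ of size $\lceil m/2\rceil$.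

Otherwise call $P_i$ *low-rank*. Let $X=\{x_1,\dots,x_r\}$, $r<m$, be a maximal $L$-dissociated subset of $P_i$. By maximality, as in the proof of Lemma 3, for every $y\in P_i$ there are $1\le c\le L$, $|c_j|\le L$ with $cy=\sum c_jx_j$. By pigeonhole at least $n/L\ge m^4$ points $y$ share the same $c$. Replace $P_i$ by exactly $m^4$ of them.

**Step 3: a ball that grows slowly.** For a low-rank $P_i$ we need a region that changes little when enlarged by $P_i$. Put
$$B_R=\Big\{g\in G:cg=\sum_ju_jx_j\text{ for some integers }|u_j|\le R\Big\}.$$
For example, if $c=1$ and $X=\{1\}$ in $\mathbb Z$, then $B_R=[-R,R]$. In general $B_R=-B_R$, $B_R+B_{R'}\subset B_{R+R'}$, $P_i\subset B_L$, and $1\le|B_R|\le(2R+1)^m$, since $cg$ determines $g$. I claim that there is $R=(2j+1)L$ with $0\le j<m^3$ and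
$$|B_{R-L}|\ge\Big(1-\frac1m\Big)|B_{R+L}| . \tag{5}$$
Otherwise $|B_{2(j+1)L}|>(1-\frac1m)^{-1}|B_{2jL}|$ for all $0\le j<m^3$, so $|B_{2m^3L}|>(1-\frac1m)^{-m^3}\ge e^{m^2}$. But $|B_{2m^3L}|\le(4m^8+1)^m\le m^{9m}<e^{m^2}$. Fix this $R$. Since $R+L\le2m^3L$, also $|B_{R+L}|\le m^{9m}$.

**Step 4: partitions that keep a low-rank translate whole.** This replaces Lemma 5. I claim that there are $20m$ maps $c_{i,a}:G\to G$ with $c_{i,a}(y)\in y+B_R$ such that for every $t$ some $c_{i,a}$ is constant on $t+P_i$.

For a finite set of $t$'s, take independent uniform $\rho_a(z)$ for the finitely many relevant $z$ and let $c_{i,a}(y)$ minimize $\rho_a$ over $y+B_R$. For $y\in t+P_i$ we have $y-t\in B_L$. Hence $y+B_R\subset t+B_{R+L}$, and every $z\in t+B_{R-L}$ satisfies $z-y\in B_{R-L}+B_L\subset B_R$, that is, $z\in y+B_R$. So if the minimizer of $\rho_a$ over $t+B_{R+L}$ lies in $t+B_{R-L}$, it is the minimizer over $y+B_R$ for every $y\in t+P_i$, and $c_{i,a}$ is constant on $t+P_i$. By (5) this condition on the minimizer fails with probability at most $1/m$ for each $a$, and with probability at most $m^{-20m}$ for all $a$. It depends only on the values $\rho_a$ on $t+B_{R+L}$, so the dependency degree is at most $|B_{R+L}|^2\le m^{18m}$, and $e\,m^{-20m}(m^{18m}+1)\le1$.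 The local lemma and compactness prove the claim. Put $\Gamma(i,t)=t+P_i$, and choose $a(i,t)$ and $z(i,t)$ so that $c_{i,a(i,t)}$ equals $z(i,t)$ on $t+P_i$.

**Step 5: colors.** We assign each point to one partition, as in Lemma 6. Let $q_i=16$ (high-rank) or $q_i=20m$ (low-rank). Color each point independently by $(i,a)$, with $i$ uniform in $[k]$ and then $a$ uniform in $[q_i]$. High-rank events have the same probabilities as in Lemma 6. For low-rank $i$ the mean number of points of $\Gamma(i,t)$ of color $(i,a(i,t))$ is $m^4/(20mk)=m^3/(20k)$, and fewer than half of that occurs with probability at most $e^{-m^3/(160k)}\le e^{-m/(256k)}$. Each event depends on at most $m^4$ points, and each point lies in at most $km^4$ translates. So the dependency degree is at most $km^8$, and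
$$\frac m{256k}\ge2^{22}(\log m)^2\ge1+\ln(km^8+1),$$
since $km^8+1\le m^{10}$. The local lemma and compactness give a coloring with at least $s=\lceil m/(64k)\rceil$ suitable points for every high-rank $(i,t)$ and at least $s_2=\lceil m^3/(40k)\rceil$ for every low-rank $(i,t)$.

**Step 6: play.** Form boards and edges $S(i,t)$, of sizes $s$ and $s_2$, as in Section 6. On high-rank boards all the properties in Section 6 hold, and Breaker uses Lemma 8. A low-rank board lies in some $z+B_R$, because $B_R=-B_R$. Each point is in at most $m^4$ translates of $P_i$, so the board carries at most $m^4\cdot m^{9m}\le2^{10m\log m}$ edges, of size $s_2$. By (2),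
$$s_2/p\ge\frac{m^3}{40kp}\ge\frac{2^{30}m^2}{40}\ge2^{24}m^2>10m\log m+1 ,$$
so $\sum2^{-s_2/p}<\frac12$ over these edges. Lemma 7, applied with the edges themselves as $\mathcal F$ and no deactivations, lets Breaker block all edges with one reply per turn in which Maker plays there. Combine the boards as in Section 9: on each board Breaker needs at most as many replies as Maker made picks there.

**Step 7: other groups and symmetries.** This step covers the last two statements. The argument uses only that $G$ is an infinite torsion-free abelian group. The group of lattice rotations and reflections has order $8$, so allowing these amounts to a list of $8k$ sets. $\blacksquare$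

## 11. More picks for Maker than for Breaker

In the *Maker–Breaker version* of the game only I's completing a set counts; II merely tries to prevent it. Theorems 2 and 9 hold in the game as defined and in this version, since II's strategy prevents I from ever occupying a translate. In this version the condition $p\le q$ cannot be dropped.

**Proposition 10.** If $p>q\ge1$, then for every finite nonempty $P$ player I can fully occupy a translate of $P$ in the Maker–Breaker version, whatever $|P|$ is.

For example, with $p=2$, $q=1$ and $|P|=1$ this is trivial. With $|P|=2$, I first puts one square in each of many disjoint translates, two per turn, while II spoils at most one per turn, and then completes a survivor.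

*Proof.* Let $|P|=n$ and start with $N_0=(2(p+q))^n$ pairwise disjoint translates of $P$, all blank. Suppose that after stage $j-1$ ($1\le j\le n$) there are $N_{j-1}\ge(2(p+q))^{n-j+1}$ of them containing exactly $j-1$ squares of I and none of II; call these the members. In stage $j$, for $\tau=\lfloor N_{j-1}/(p+q)\rfloor$ turns, I adds one square to each of $p$ members which are neither treated in this stage nor hit by II. This is possible: each turn, with II's reply, uses up at most $p+q$ members, so before each of the $\tau$ turns at least $p+q$ members are unused, and each has a blank square because $j-1<n$. In the end $p\tau$ members are treated, and II has hit at most $q\tau$ in this stage. So the number of members with exactly $j$ squares of I and none of II satisfies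
$$N_j\ge(p-q)\tau\ge\frac{N_{j-1}}{p+q}-1\ge\frac{N_{j-1}}{2(p+q)},$$
the last step because $N_{j-1}\ge2(p+q)$. Hence $N_j\ge(2(p+q))^{n-j}$, the stages can be continued, and $N_n\ge1$. $\square$

**Corollary 11.** In the Maker–Breaker version a threshold $f(k,p,q)$ independent of the diameters exists if and only if $p\le q$. In that case it can be chosen polynomial in $k$ and $p$, and for $p=q=1$ it is at least of order $\log k$.

*Proof.* If $p\le q$, Theorem 9 gives the threshold $m^9$ with $m=O(k^3p^2\log^2(2kp))$, which is bounded by a polynomial in $k$ and $p$. If $p>q$, Proposition 10 excludes any threshold. The strategy in Proposition 1 also wins the Maker–Breaker version, which gives the last statement. $\square$
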